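
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Hamiltonian subsets in bipartite graphs\\ of given minimum degree}


\begin{abstract}
A vertex set of a graph is a Hamiltonian subset if the subgraph it induces has a Hamiltonian cycle. We show that for $d\ge 2$ a bipartite graph of minimum degree $d$ has at least $\binom{2d}{d}-d^2-1$ Hamiltonian subsets, with equality for $K_{d,d}$. We also prove an asymmetric version, with separate degree bounds $b$ and $a$ for the two classes, and determine all its extremal graphs; for $d\ge3$ the graph $K_{d,d}$ is the only extremal one. The proof imitates, in an arbitrary graph, the recursions obtained by deleting vertices of $K_{a,b}$ one at a time. Its core is a sharp lower bound for the number of vertex sets of paths between two given vertices.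
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph. A set $X\subseteq V$ is a \emph{Hamiltonian subset} of $G$ if the induced subgraph $G[X]$ has a Hamiltonian cycle, that is, a cycle with at least three vertices passing through every vertex of $X$. In particular $\emptyset$, single vertices and pairs of adjacent vertices are not Hamiltonian subsets. Let $h(G)$ be the number of Hamiltonian subsets of $G$. In other words, $h(G)$ is the number of different vertex sets of cycles of $G$. Several cycles may share a vertex set: $K_{3,3}$ has $9$ cycles of length $4$ and $6$ of length $6$, but only $9+1=10$ Hamiltonian subsets.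

The following problem comes from \cite{UCP}: \emph{given $d\ge 2$, what is the minimum of $h(G)$ over all bipartite graphs $G$ of minimum degree $d$?}

For $d=2$ the answer is $1$: a graph of minimum degree $2$ contains a cycle, and an even cycle has exactly one Hamiltonian subset. For general $d$ the first candidate is $K_{d,d}$, the smallest bipartite graph of minimum degree $d$. In $K_{a,b}$ a set is Hamiltonian if and only if it contains the same number $k\ge2$ of vertices from both classes, so by Vandermonde's identity
\begin{equation}\label{eq:complete}
h(K_{a,b})=\sum_{k\ge2}\binom ak\binom bk=\binom{a+b}{a}-ab-1 .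
\end{equation}
It is not obvious that this is best possible, since sparse graphs of the same minimum degree compete and need not contain anything like $K_{d,d}$. The cube $Q_3$, for instance, has minimum degree $3$, and any two of its vertices have at most two common neighbors. Its Hamiltonian subsets are the $6$ faces, the complements of the $12$ edges and of the $4$ antipodal pairs (the other $6$-sets have unequal numbers of vertices in the two classes), and the whole vertex set. This makes $23$, against $h(K_{3,3})=10$. The guess is correct in general.

\begin{theorem}\label{thm:main}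
Let $d\ge2$. Every bipartite graph of minimum degree $d$ has at least $\binom{2d}{d}-d^2-1$ Hamiltonian subsets, and $K_{d,d}$ has exactly this many. Thus
\[
\min_G h(G)=\sum_{k=2}^d\binom dk^2=\binom{2d}{d}-d^2-1 .
\]
\end{theorem}

The proof deletes vertices one by one. Deleting a vertex lowers degrees only in the other class, so we need separate degree bounds for the two classes. From now on every bipartite graph comes with a fixed bipartition $(A,B)$; subgraphs inherit it. For $a,b\ge2$, a vertex of a graph is \emph{$(a,b)$-full} in that graph if it lies in $A$ and has degree at least $b$, or lies in $B$ and has degree at least $a$. (In $K_{a,b}$ with $|A|=a$ and $|B|=b$ all vertices are full.) Put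
\[
h(a,b)=\binom{a+b}{a}-ab-1 .
\]

\begin{theorem}\label{thm:asym}
Let $a,b\ge2$ and let $G$ be a nonempty bipartite graph in which all vertices are $(a,b)$-full. Then $h(G)\ge h(a,b)$. If $(a,b)\ne(2,2)$, equality holds if and only if $G$ is complete bipartite with $|A|=a$ and $|B|=b$. If $a=b=2$, equality holds if and only if $G$ is an even cycle. In particular, for $d\ge3$ the graph $K_{d,d}$ is the unique extremal graph in Theorem~\ref{thm:main}.
\end{theorem}

Deleting a vertex may also destroy $2$-connectedness. We then pass to a block at the end of the graph, where only the vertex attaching it to the rest may have too few neighbors. So the statement that lends itself to induction allows one exceptional vertex.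

\begin{theorem}\label{thm:one}
Let $a,b\ge 2$ and let $G$ be a $2$-connected bipartite graph in which all vertices, except possibly one, are $(a,b)$-full. Then $h(G)\ge h(a,b)$.
\end{theorem}

Two exceptional vertices would be too many. For $a,b\ge3$, the graph $K_{a,b}$ minus an edge $e$ is $2$-connected and only the ends of $e$ are not full, but it has fewer Hamiltonian subsets than $K_{a,b}$: the $4$-sets containing both ends of $e$ are lost.

\subsection*{The idea: three counts in $K_{a,b}$}

Let $K_{a,b}$ have classes $|A|=a$, $|B|=b$. Besides $h(a,b)$ we need
\[
c(a,b)=\binom{a+b-1}{a}-b ,\qquad T(a,b)=\binom{a+b-2}{a-1}\qquad(a,b\ge1).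
\]
By Vandermonde's identity, $c(a,b)=\sum_{k\ge2}\binom{a-1}{k-1}\binom bk$ is the number of Hamiltonian subsets of $K_{a,b}$ containing a given vertex of $A$. The number of those containing both ends of a given edge is $\sum_{k\ge1}\binom{a-1}{k}\binom{b-1}{k}=T(a,b)-1$. Pascal's rule gives, for $a,b\ge2$ in the last identity and for $a,b\ge3$ in the first two,
\begin{align}
h(a,b)&=c(a,b)+h(a-1,b), \label{eq:hrec}\\
c(a,b)&=\bigl(T(a,b)-1\bigr)+c(a,b-1), \label{eq:crec}\\
T(a,b)&=T(a-1,b)+T(a,b-1). \label{eq:trec}
\end{align}
The first identity sorts Hamiltonian subsets by whether they contain a vertex $v\in A$. The second sorts those containing $v$ by whether they contain a given neighbor of $v$. The third concerns paths: for an edge $xy$ with $x\in A$, the Hamiltonian subsets containing $x$ and $y$ are the vertex sets of $x$--$y$ paths of length at least $2$, and we sort these by whether they contain a given neighbor $x_1\ne y$ of $x$. If they do, we delete $x$ and count vertex sets of $x_1$--$y$ paths; if they do not, we delete $x_1$.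

We prove in the order $T(a,b)-1$, $c(a,b)$, $h(a,b)$ that these numbers are lower bounds for the corresponding counts in any suitable graph. In each step the sets not containing a deleted vertex are supplied by induction. Two difficulties have to be overcome.
\begin{itemize}
\item \emph{Connectivity.} The recursion is harmless in a $3$-connected graph, since deleting a vertex leaves it $2$-connected. If there is a pair of separating vertices, we either find a smaller piece with the same degree bounds, or multiply the numbers of paths on the two sides of the separation, which gives more than enough.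
\item \emph{The term $-1$.} Recursion \eqref{eq:trec} applied to two bounds of the form $T-1$ yields only $T(a,b)-2$. Recovering the missing unit is the main work. The key is that paths between two vertices of the \emph{same} class, both of degree at least $2$, satisfy the better bound $T(a,b)$; in $K_{a,b}$, for terminals $x,y\in A$, there are exactly $\sum_{k}\binom{a-2}{k}\binom{b}{k+1}=T(a,b)$ vertex sets of $x$--$y$ paths.
\end{itemize}

We note that $T(a,b)=T(b,a)$, $h(a,b)=h(b,a)$, and $T(2,b)=b$. By \eqref{eq:trec}, $T$ is nondecreasing in both variables, so $T(a,b)\ge\max(a,b)$ for $a,b\ge2$. Interchanging the names of the classes together with $a$ and $b$ is a symmetry of the whole setting; ``by renaming the classes'' refers to it.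

\section{Connectivity and path sets}

\subsection*{Standard facts}

A \emph{$2$-connected} graph is a connected graph with at least $3$ vertices and no cutvertex. A \emph{$3$-connected} graph has at least $4$ vertices and stays connected after deletion of any at most two vertices; deleting one vertex of it leaves a $2$-connected graph. A \emph{$2$-cut} of a $2$-connected graph $K$ is a pair $\{u,w\}$ with $K-\{u,w\}$ disconnected. If $K$ is $2$-connected, has at least $4$ vertices and is not $3$-connected, it has a $2$-cut $\{u,w\}$. Every component of $K-\{u,w\}$ then contains neighbors of both $u$ and $w$, since otherwise $u$ or $w$ would be a cutvertex.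

A \emph{block} is a maximal connected subgraph without a cutvertex of its own; a block with at least $3$ vertices is $2$-connected. Different blocks share at most one vertex, and such a vertex is a cutvertex. A connected graph with at least $3$ vertices that is not $2$-connected has at least two \emph{end blocks}, blocks $E$ that contain exactly one cutvertex $s$ of the graph. The vertices of the \emph{interior} $E-s$ have all their neighbors in $E$ and lie in no other block; the interiors of different end blocks are disjoint. A path can enter or leave $E-s$ only through $s$, so a path that starts at $s$ and ends outside $E-s$ avoids $E-s$.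

For a path $S$ and vertices $p,q$ on it, $pSq$ is the segment of $S$ between $p$ and $q$; we concatenate segments and edges in the obvious way. We often write $S$ also for the vertex set of $S$.

\subsection*{Path sets}

For different vertices $x,y$ of $G$ let $\mathcal P(G;x,y)$ be the set of all vertex sets of $x$--$y$ paths of length at least $2$ in $G$, and let $N(G;x,y)=|\mathcal P(G;x,y)|$. The edge $xy$, if present, is not counted, and every member has at least $3$ vertices. If $xy\in E$, then every member of $\mathcal P(G;x,y)$ is a Hamiltonian subset of $G$ containing $x$ and $y$. We write $G+xy$ for $G$ with the edge $xy$ added if it is absent; this graph need not be bipartite.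

If $G+xy$ is $2$-connected and $z\ne x,y$, then the edge $xy$ and the vertex $z$ lie on a common cycle of $G+xy$. Hence
\begin{equation}\label{eq:through}
\text{some member of }\mathcal P(G;x,y)\text{ contains }z .
\end{equation}

\begin{lemma}\label{lem:cut}
Let $\{u,w\}$ be a $2$-cut of a $2$-connected graph $K$, let $D$ be a component of $K-\{u,w\}$, and let $K_D=K[D\cup\{u,w\}]$.
\begin{itemize}
\item[(a)] $K_D+uw$ is $2$-connected.
\item[(b)] Suppose $K=G+xy$. Then $D$ can be chosen with $x,y\notin D$. For such $D$ put $G_D=G[D\cup\{u,w\}]$; then $G_D+uw$ is $2$-connected. After naming $u,w$ suitably there are disjoint paths $P$ from $x$ to $u$ and $Q$ from $y$ to $w$ in $G$ that avoid $D$ and meet $\{x,y\}$ only in their first and $\{u,w\}$ only in their last vertices. The map $S\mapsto S\cup P\cup Q$ is an injection $\mathcal P(G_D;u,w)\to\mathcal P(G;x,y)$, and all image sets meet $D$.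
\item[(c)] Let $D_1\ne D_2$ be components of $K-\{u,w\}$ and $K_i=K[D_i\cup\{u,w\}]$. For $S_i\in\mathcal P(K_i;u,w)$ the set $S_1\cup S_2$ is a Hamiltonian subset of $K$, and different pairs $(S_1,S_2)$ give different sets.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both $u$ and $w$ have neighbors in the connected set $D$, so $K_D+uw$ is connected and remains so if $u$ or $w$ is deleted. If $q\in D$ is deleted, then each component of $D-q$ has a neighbor in $\{u,w\}$, for otherwise $q$ would be a cutvertex of $K$; as $u$ and $w$ are adjacent, the graph remains connected.

(b) As $x$ and $y$ are adjacent in $K$, at most one component of $K-\{u,w\}$ meets $\{x,y\}$; choose another one as $D$. The graphs $G$ and $K$ differ at most in the edge $xy$. If both $x$ and $y$ lie in $D\cup\{u,w\}$, then $\{x,y\}=\{u,w\}$. So in all cases $G_D+uw=K_D+uw$, which is $2$-connected by (a). By Menger's theorem $K$ contains two disjoint paths from $\{x,y\}$ to $\{u,w\}$, each meeting $\{x,y\}$ only in its first and $\{u,w\}$ only in its last vertex (a path may be a single vertex). They do not use the edge $xy$, and they avoid $D$, because $D$ can be entered only through $u$ or $w$.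 Now take a $u$--$w$ path of length at least $2$ in $G_D$, with vertex set $S$. It has at least one inner vertex, and all its inner vertices lie in $D$. Together with $P$ and $Q$ it forms an $x$--$y$ path of length at least $2$ that meets $D$, and $S=\{u,w\}\cup\bigl((S\cup P\cup Q)\cap D\bigr)$ can be recovered from the image set.

(c) The two paths have length at least $2$ and their inner vertices lie in the disjoint sets $D_1$, $D_2$, so they form a cycle. Moreover $S_i=\{u,w\}\cup\bigl((S_1\cup S_2)\cap D_i\bigr)$.
\end{proof}

\section{Paths through one vertex of large degree}

The base of all inductions is the case $\min(a,b)=2$. Then $T(a,b)=\max(a,b)$ is one of the two degree bounds, and a single vertex of this degree provides enough paths.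

\begin{lemma}\label{lem:base}
Let $G$ be bipartite, let $G+xy$ be $2$-connected, let $z\in V\setminus\{x,y\}$ and $m=\deg z$.
\begin{itemize}
\item[(i)] At least $m-1$ members of $\mathcal P(G;x,y)$ contain $z$.
\item[(ii)] If $x,y$ are in the same class and both have degree at least $2$ in $G$, then $N(G;x,y)\ge m$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $K=G+xy$ and $W=N_G(z)$.

(i) By \eqref{eq:through} there is an $x$--$y$ path $S$ of $G$ through $z$. We vary $S$ in two ways: by shortcuts through $z$, and by detours that reach $z$ from a neighbor outside $S$. Let $n=|W\cap S|$, and let $k$ of these vertices come before $z$ on $S$ and $n-k$ after $z$. Then $k\ge1$ and $n-k\ge1$, because the two neighbors of $z$ on $S$ belong to $W$.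

\emph{Shortcuts.} For $w\in W$ before $z$ and $w'\in W$ after $z$ on $S$, $\;xSw\,z\,w'Sy$ is a path. Its vertex set contains $z$, is contained in $S$, and determines $w$ and $w'$: these are its last vertex before $z$ and its first vertex after $z$ in the order of $S$. This gives $k(n-k)\ge n-1$ sets, where the inequality is $(k-1)(n-k-1)\ge0$.

\emph{Detours.} The graph $K-z$ is connected; distances are measured in it. For every vertex $q\notin S$ choose a parent, a neighbor of $q$ in $K-z$ that is one step closer to the set $S-z$. Following parents from $q$ to the first vertex $s(q)$ in $S-z$ gives a path $R_q$. Only its last vertex lies on $S$, so it does not use the edge $xy$. For $w\in W\setminus S$ consider the path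
\[
xS\,s(w)\,R_w\,w\,z\,Sy\quad\text{or}\quad xS\,z\,w\,R_w\,s(w)\,Sy ,
\]
according to whether $s(w)$ comes before or after $z$ on $S$. Its vertex set contains $z$, and its part outside $S$ is $R_w\setminus S\neq\emptyset$, in which $w$ is the unique vertex farthest from $S-z$. So these $m-n$ sets are distinct from each other and from the sets obtained by shortcuts. Altogether there are at least $(n-1)+(m-n)=m-1$ sets.

(ii) If some $x$--$y$ path of $G$ avoids $z$, it has length at least $2$ because $x,y$ are in the same class, and its vertex set can be added to those of (i). Otherwise $x$ and $y$ lie in different components $X$ and $Y$ of $G-z$. There is no further component, because $K-z$ is connected. Let $\beta=|W\cap X|$ and $\gamma=|W\cap Y|$, so $\beta+\gamma=m$. We count vertex sets of $x$--$z$ paths in $G[X\cup\{z\}]$ in two ways.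
\begin{itemize}
\item In a spanning tree of $G[X]$ rooted at $x$, the tree paths from $x$ to different vertices $w\in W\cap X$ have different vertex sets. Appending $z$ gives $\beta$ vertex sets.
\item The graph $G[X\cup\{z\}]-x$ is connected: $K-x$ is connected, and $X-x$ is joined to the rest of $K-x$ only through $z$. All neighbors of $x$ in $G$ lie in this graph. In a spanning tree of it rooted at $z$, the tree paths from $z$ to the different neighbors of $x$, followed by $x$, give $\deg x\ge2$ vertex sets.
\end{itemize}
So there are at least $\max(\beta,2)$ vertex sets of $x$--$z$ paths in $G[X\cup\{z\}]$. By exchanging $x$ and $y$, there are at least $\max(\gamma,2)$ vertex sets of $z$--$y$ paths in $G[Y\cup\{z\}]$. Any two such paths combine to an $x$--$y$ path whose vertex set determines the vertex sets of both parts. As $pq\ge p+q$ for $p,q\ge2$,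
\[
N(G;x,y)\ge\max(\beta,2)\max(\gamma,2)\ge\max(\beta,2)+\max(\gamma,2)\ge m .\qedhere
\]
\end{proof}

\subsection*{The method in the smallest case}

Let $G$ be a $3$-connected bipartite graph. Its minimum degree is at least $3$, and we show $h(G)\ge10=h(3,3)$ following \eqref{eq:hrec}--\eqref{eq:trec}, which here read
\[
10=h(3,3)=c(3,3)+h(2,3)=7+3,\quad 7=\bigl(T(3,3)-1\bigr)+c(3,2)=5+2,\quad T(3,3)=3+3 .
\]

\emph{At least $5$ Hamiltonian subsets contain both ends of an edge $xy$, where $x\in A$, $y\in B$.} Let $x_1\ne y$ be another neighbor of $x$. The graph $G-x$ is $2$-connected, its vertices $x_1,y\in B$ have degree at least $2$ in it, and the vertices of $A-x$ still have degree at least $3$. So Lemma~\ref{lem:base}(ii) gives $3$ vertex sets of $x_1$--$y$ paths in $G-x$; adding $x$ yields $3$ Hamiltonian subsets containing $x,x_1,y$. The graph $G-x_1$ is $2$-connected, and a third neighbor $z\in B\setminus\{x_1,y\}$ of $x$ still has degree at least $3$. So Lemma~\ref{lem:base}(i) gives $2$ members of $\mathcal P(G-x_1;x,y)$; they are Hamiltonian subsets containing $x,y$ but not $x_1$.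

\emph{At least $7$ contain a given $v\in A$.} Let $x_1\in N(v)$. By the previous step, $5$ Hamiltonian subsets contain both $v$ and $x_1$. In the $2$-connected graph $G-x_1$ let $y\ne z$ be neighbors of $v$. Since $\deg z\ge3$, Lemma~\ref{lem:base}(i) gives $2$ members of $\mathcal P(G-x_1;v,y)$, which are Hamiltonian subsets containing $v$ and avoiding $x_1$.

\emph{At least $3$ avoid $v$.} The graph $G-v$ is $2$-connected and contains some $v'\in A$ of degree at least $3$. Take a spanning tree of the connected graph $G-v-v'$. Its paths between $3$ different pairs of neighbors of $v'$ have different vertex sets, and each is closed by $v'$ to a cycle.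

The total is $5+2+3=10$. Here the bound $5=3+2$ for an edge came out right because the first term was of type (ii). In general the recursion continues: after one deletion the graph is only $2$-connected, so separations appear, and type (ii) bounds must themselves be proved by induction. This is done next.

\section{The path theorem}

\begin{definition}
Let $a,b\ge2$. The triple $(G;x,y)$ is \emph{$(a,b)$-admissible} if $G$ is bipartite with at least $3$ vertices, $x$ and $y$ are different vertices of $G$, $G+xy$ is $2$-connected, all vertices other than $x,y$ are $(a,b)$-full in $G$, and moreover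
\begin{equation}\label{eq:extra}
A\setminus\{x,y\}\ne\emptyset\ \text{ if } a=2<b,\qquad B\setminus\{x,y\}\ne\emptyset\ \text{ if } b=2<a .
\end{equation}
\end{definition}

Nothing is assumed about the degrees of the \emph{terminals} $x,y$. Condition \eqref{eq:extra} guarantees, if $\min(a,b)=2$, a third vertex of degree at least $\max(a,b)$. It cannot be dropped: for a path $xqy$ with $x,y\in A$ and $a=2$, $b\ge3$, all other requirements hold, but $N=1<b-1$. For $a,b\ge3$ no such condition is needed, because
\begin{equation}\label{eq:third}
\text{if }a,b\ge3,\text{ then } A\setminus\{x,y\}\ne\emptyset\ne B\setminus\{x,y\}.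
\end{equation}
Indeed a third vertex has at least $3$ neighbors in the other class, one of them outside $\{x,y\}$.

\begin{proposition}\label{prop:path}
Let $(G;x,y)$ be $(a,b)$-admissible.
\begin{itemize}
\item[(i)] $N(G;x,y)\ge T(a,b)-1$.
\item[(ii)] If $x,y$ lie in the same class and both have degree at least $2$ in $G$, then $N(G;x,y)\ge T(a,b)$.
\end{itemize}
\end{proposition}

\begin{remark}
Both bounds are attained in $K_{a,b}$, by the counts in Section~\ref{sec:intro}: for (i) take the ends of an edge as terminals, and for (ii) take two vertices of a class with $\max(a,b)$ vertices, so that \eqref{eq:extra} holds. The degree condition in (ii) is needed. Take $K_{a,b}$, an edge $x'y$ of it with $y\in A$, $x'\in B$, and replace this edge by an edge from $x'$ to a new vertex $x\in A$. Then $(G;x,y)$ is $(a,b)$-admissible, $x$ and $y$ are in the same class, but $\deg x=1$; the members of $\mathcal P(G;x,y)$ correspond to those of $\mathcal P(K_{a,b};x',y)$, so $N(G;x,y)=T(a,b)-1$.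
\end{remark}

The proof of Proposition~\ref{prop:path} follows \eqref{eq:trec}. If $G+xy$ has a $2$-cut, a side of it not containing the terminals already has enough paths for (i), and only one more path is needed for (ii). If $G+xy$ is $3$-connected, we split the paths according to a neighbor $x_1$ of $x$. This gives $T(a,b)-2$ at once. The rest of the proof gains the missing one or two units, either from (ii) for a smaller graph or by exhibiting an extra path.

\begin{proof}[Proof of Proposition \ref{prop:path}]
We prove (i) and (ii) together by induction on $a+b$, and for fixed $a+b$ by induction on $|V|$. If $\min(a,b)=2$, then $T(a,b)=\max(a,b)$ and some $z\ne x,y$ has degree at least $\max(a,b)$, by \eqref{eq:extra} if $a\ne b$; Lemma~\ref{lem:base} gives both claims. So let $a,b\ge3$ and $K=G+xy$. Then $|V|\ge4$, because a third vertex has at least $3$ neighbors.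

\medskip
\noindent\textbf{Case 1: $K$ is not $3$-connected.} Take a $2$-cut $\{u,w\}$ of $K$ and $D,G_D,P,Q$ as in Lemma~\ref{lem:cut}(b). The vertices of $D$ keep all their neighbors in $G_D$, so $(G_D;u,w)$ is $(a,b)$-admissible, and it has fewer vertices than $G$. Hence the family
\[
\mathcal F=\{S\cup P\cup Q:\ S\in\mathcal P(G_D;u,w)\}\subseteq\mathcal P(G;x,y)
\]
has at least $T(a,b)-1$ members, which proves (i).

For (ii) we need one member of $\mathcal P(G;x,y)$ outside $\mathcal F$. Suppose there is none. Then \eqref{eq:through} implies $V=D\cup P\cup Q$. If $\{x,y\}=\{u,w\}$, then $P,Q$ are single vertices and $V=D\cup\{u,w\}$, contradicting that $\{u,w\}$ is a cut. So, by exchanging $x$ and $y$ if necessary, $y\notin\{u,w\}$. Then $y$ has no neighbor in $D$, so $N_G(y)\subseteq P\cup Q$. Let $y^+$ be the successor of $y$ on $Q$, and let $p\ne y^+$ be another neighbor of $y$ in $G$; here $\deg y\ge2$ is used. As $x,y$ are in the same class, $p\ne x$.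
\begin{itemize}
\item If $p\in Q$, then $p$ comes after $y^+$ on $Q$; in particular $y^+\ne w$. Replace $Q$ by $y\,pQw$. With any $S\in\mathcal P(G_D;u,w)$ this gives an $x$--$y$ path missing $y^+$, while all members of $\mathcal F$ contain $y^+$.
\item If $p\in P$, the path $xPp\,y$ has length at least $2$ and avoids $D$, while all members of $\mathcal F$ meet $D$.
\end{itemize}
Both are contradictions, and (ii) follows.

\medskip
\noindent\textbf{Case 2: $K$ is $3$-connected.} By renaming the classes we may assume $x\in A$. Let $x_1\in N_G(x)\setminus\{y\}$, which exists since $\deg_K x\ge3$; then $x_1\in B$. We split the path sets according to $x_1$. Put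
\[
G_1=G-x\ \text{ with terminals } x_1,y,\qquad G_2=G-x_1\ \text{ with terminals } x,y .
\]
The graphs $G_1=K-x$ and $G_2+xy=K-x_1$ are $2$-connected. A member of $\mathcal P(G_1;x_1,y)$ with $x$ added is a member of $\mathcal P(G;x,y)$ that contains $x_1$ and has at least $4$ vertices. If $x_1y\in E$, then $\{x,x_1,y\}$ is another member containing $x_1$. Members of $\mathcal P(G_2;x,y)$ do not contain $x_1$. So, with $\varepsilon=1$ if $x_1y\in E$ and $\varepsilon=0$ otherwise,
\begin{equation}\label{eq:split}
N(G;x,y)\ \ge\ N(G_1;x_1,y)+\varepsilon+N(G_2;x,y).
\end{equation}

\emph{$(G_1;x_1,y)$ is $(a-1,b)$-admissible}: deleting $x\in A$ lowers only degrees in $B$, by at most $1$, and $A\setminus\{x,y\}\ne\emptyset$ by \eqref{eq:third}. \emph{$(G_2;x,y)$ is $(a,b-1)$-admissible}: deleting $x_1\in B$ lowers only degrees in $A$, by at most $1$, and a vertex of $A\setminus\{x,y\}$ has at least $3$ neighbors in $G$, one of them in $B\setminus\{x_1,y\}$. Write $T'=T(a-1,b)$ and $T''=T(a,b-1)$, so $T(a,b)=T'+T''$. By induction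
\begin{equation}\label{eq:ind}
N(G_1;x_1,y)\ge T'-1,\qquad N(G_2;x,y)\ge T''-1 .
\end{equation}
Also $T'\ge T(2,3)=3$. From \eqref{eq:split} and \eqref{eq:ind} alone we get $T(a,b)-2$. We have to gain $1$ if $x,y$ are in different classes, and $2$ if they are in the same class.

\medskip
\noindent\textbf{Case 2a: $y\in B$.} Now $x_1$ and $y$ are in the same class. In $G_1$ we have $\deg x_1\ge a-1\ge2$, as $x_1$ is full in $G$, and $\deg y\ge\deg_Ky-1\ge2$. By induction, (ii) applies to $(G_1;x_1,y)$ and gives $N(G_1;x_1,y)\ge T'$. So $N(G;x,y)\ge T'+T''-1$. This is (i), and (ii) does not concern terminals in different classes.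

\medskip
\noindent\textbf{Case 2b: $y\in A$.} Now $x\not\sim y$ in $G$, and $\deg_Gx,\deg_Gy\ge2$ since their degrees in $K$ are at least $3$. We show $N(G;x,y)\ge T'+T''$, which proves (i) and (ii).

The terminals of $G_1$ are in different classes, so (ii) is not available for $G_1$. But if a path from $x_1$ reaches $y$, its last vertex $y_1$ before $y$ lies in the class of $x_1$. This suggests working in
\[
H=G-x-y=K-\{x,y\},
\]
which is connected. It has at least $4$ vertices, a vertex of $A\setminus\{x,y\}$ with its at least $3$ neighbors. Vertices of $A$ have the same degree in $H$ as in $G$. A vertex of $B$ loses at most $1$ from its degree, unless it is a common neighbor of $x$ and $y$. If $H$ is not $2$-connected, then for each end block $E$ of $H$ with cutvertex $s$,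
\begin{equation}\label{eq:both}
\text{both $x$ and $y$ have neighbors in } E-s ,
\end{equation}
since otherwise $\{y,s\}$ or $\{x,s\}$ would separate $E-s$ from the rest of the $3$-connected graph $K$.

\medskip
\noindent\emph{Case $(\alpha)$: $x$ and $y$ have no common neighbor.} Then every vertex of $B$ has degree at least $a-1$ in $H$, so all vertices of $H$ are $(a-1,b)$-full in $H$. We choose $x_1$ such that $N(G_1;x_1,y)\ge T'+1$. Together with \eqref{eq:split} and the second bound of \eqref{eq:ind} this gives $N(G;x,y)\ge (T'+1)+(T''-1)$.

Suppose $H$ is $2$-connected. Take any $x_1\in N(x)$ and different $y_1,y_2\in N(y)$; both differ from $x_1$. By \eqref{eq:third}, $H$ contains vertices of $A$, so $(H;x_1,y_1)$ is $(a-1,b)$-admissible. Its terminals are both in $B$ and have degree at least $2$ because $H$ is $2$-connected. So $N(H;x_1,y_1)\ge T'$ by induction (ii). Adding $y$ gives $T'$ members of $\mathcal P(G_1;x_1,y)$ containing $y_1$. An $x_1$--$y_2$ path in the connected graph $H-y_1$, followed by $y$, gives one more, not containing $y_1$.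

Suppose $H$ is not $2$-connected. Take two end blocks $E_1,E_2$ with cutvertices $s_1,s_2$ (possibly equal). By \eqref{eq:both} there are $x_1\in N(x)\cap(E_1-s_1)$ and $y_1\in N(y)\cap(E_2-s_2)$. The vertex $x_1$ has at least $a-1\ge2$ neighbors in $H$, all in $E_1\cap A$. So $E_1$ has at least $3$ vertices and is $2$-connected, and it contains a vertex of $A$ other than $s_1$. Vertices of $E_1-s_1$ keep their $H$-degree in $E_1$. Hence $(E_1;x_1,s_1)$ is $(a-1,b)$-admissible. The same argument for $y_1\in B$ shows that $(E_2;s_2,y_1)$ is $(a-1,b)$-admissible. By induction both have at least $T'-1$ path sets. Fix an $s_1$--$s_2$ path of $H$. Interiors contain no cutvertex of $H$, so this path starts and ends outside both interiors and avoids them. Any $x_1$--$s_1$ path in $E_1$, this fixed path, any $s_2$--$y_1$ path in $E_2$ and the vertex $y$ form an $x_1$--$y$ path in $G_1$, and the traces of its vertex set on the disjoint interiors of $E_1$ and $E_2$ determine the two path sets chosen. So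
\[
N(G_1;x_1,y)\ge(T'-1)^2\ge T'+1 ,
\]
where the last inequality is $T'(T'-3)\ge0$.

\medskip
\noindent\emph{Case $(\beta)$: $x$ and $y$ have a common neighbor $r$.} Choosing $x_1=r$ gains $1$ through $\varepsilon=1$. The second unit should come from (ii) for $G_2=G-r$, whose terminals $x,y$ are in the same class. This works unless a terminal has degree $1$ in $G-r$.

\smallskip
$(\beta1)$ \emph{$\deg_G x,\deg_G y\ge3$.} Take $x_1=r$. In $G_2=G-r$ both terminals have degree at least $2$, so $N(G_2;x,y)\ge T''$ by induction (ii). By \eqref{eq:split} and \eqref{eq:ind}, $N(G;x,y)\ge(T'-1)+1+T''$.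

\smallskip
$(\beta2)$ \emph{One of $x,y$ has degree $2$ in $G$.} By exchanging $x$ and $y$ if necessary, $N_G(x)=\{r,r'\}$. If one of $r,r'$ is deleted, every path from $x$ must start with the edge to the other one, so we can delete $x$ as well. We claim that, for $\{e,f\}=\{r,r'\}$,
\begin{equation}\label{eq:claim}
N(G-e;x,y)\ \ge\ \begin{cases}T'' & \text{if } f\sim y,\\ T''-1&\text{if } f\not\sim y.\end{cases}
\end{equation}
The graph $K-e$ is $2$-connected and $x$ has in it exactly the neighbors $f$ and $y$. Let $L=(G-x-e)+fy$, that is, $K-e$ with the path $fxy$ replaced by the edge $fy$. It contains $y$, a vertex of $A\setminus\{x,y\}$ and at least two neighbors of the latter, so it has at least $4$ vertices. It is connected, and a cutvertex of $L$ would be a cutvertex of $K-e$: if it is not $f$ or $y$, put $x$ back between $f$ and $y$; if it is $f$ or $y$, add $x$ as a vertex with the other one as its only neighbor. In both cases a disconnected graph stays disconnected. So $L$ is $2$-connected.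

In $G-x-e$, the vertices of $B$ other than $f$ are not adjacent to $x$ in $G$ and so keep their degree, at least $a$. The vertices of $A$ other than $y$ have degree at least $b-1$. Finally, $B\setminus\{e,f\}\ne\emptyset$, because a vertex of $A\setminus\{x,y\}$ has at least $3$ neighbors in $G$. Hence $(G-x-e;f,y)$ is $(a,b-1)$-admissible, and $N(G-x-e;f,y)\ge T''-1$ by induction. Adding $x$ to these sets, and adding the further set $\{x,f,y\}$ if $f\sim y$, proves \eqref{eq:claim}.

\smallskip
\emph{If $r'\sim y$}, take $x_1=r$. Then $\varepsilon=1$, and \eqref{eq:claim} with $e=r$, $f=r'$ gives $N(G_2;x,y)\ge T''$. So $N(G;x,y)\ge(T'-1)+1+T''$.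

\smallskip
\emph{If $r'\not\sim y$}, take $x_1=r'$. Now $\varepsilon=0$, and \eqref{eq:claim} with $e=r'$, $f=r$ gives $N(G_2;x,y)\ge T''$. By \eqref{eq:split} it remains to show
\[
N(G-x;r',y)\ge T'.
\]
Every vertex of $B$ other than $r$ is adjacent to at most one of $x,y$: the vertex $r'$ not to $y$, the others not to $x$. So it has degree at least $a-1$ in $H$.

Suppose $H$ is $2$-connected. Then $(H;r',r)$ is $(a-1,b)$-admissible by \eqref{eq:third}; the vertex $r$, which may have lost two neighbors, is a terminal. Both terminals are in $B$ and have degree at least $2$ in $H$. By induction (ii), $N(H;r',r)\ge T'$, and adding $y$ gives $T'$ members of $\mathcal P(G-x;r',y)$.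

Suppose $H$ is not $2$-connected (Figure~\ref{fig:blocks}). By \eqref{eq:both} for $x$, the interior of every end block contains $r$ or $r'$. So there are exactly two end blocks, one, $E$, with $r'$ in its interior, and another one with $r$ in its interior; in particular $r\notin E$. Let $s$ be the cutvertex of $H$ in $E$. The vertex $r'$ has at least $a-1\ge2$ neighbors in $H$, all in $E\cap A$. So $E$ is $2$-connected and contains a vertex of $A$ other than $s$. As $r\notin E$, all vertices of $E-s$ are $(a-1,b)$-full in $E$. Thus $(E;r',s)$ is $(a-1,b)$-admissible and $N(E;r',s)\ge T'-1$. Continuing along a fixed $s$--$r$ path of $H$, which avoids $E-s$, and then to $y$, we get $T'-1$ members of $\mathcal P(G-x;r',y)$ containing $r$. By \eqref{eq:both} there is $y_1\in N(y)\cap(E-s)$, and $y_1\ne r'$ as $r'\not\sim y$. An $r'$--$y_1$ path in the connected graph $E-s$, followed by $y$, gives one more member, not containing $r$.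

This completes the induction.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) ellipse (1.6 and 1);
\draw (5.2,0) ellipse (1.3 and 1);
\draw[dashed] (1.6,0)--(3.9,0);
\draw (2.7,1.9)--(-0.2,0.5);
\draw (2.7,1.9)--(5.2,0);
\draw (2.7,-1.9)--(-0.2,-0.5);
\draw (2.7,-1.9)--(5.2,0);
\foreach \p in {(1.6,0),(3.9,0),(-0.2,0.5),(-0.2,-0.5),(5.2,0),(2.7,1.9),(2.7,-1.9)} \fill \p circle (2pt);
\node at (-1.1,0) {$E$};
\node[left] at (1.55,0) {$s$};
\node[left] at (-0.2,0.55) {$r'$};
\node[left] at (-0.2,-0.55) {$y_1$};
\node[right] at (5.2,0) {$r$};
\node[above] at (2.7,1.9) {$x$};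
\node[below] at (2.7,-1.9) {$y$};
\end{tikzpicture}
\caption{The last situation in the proof of Proposition~\ref{prop:path}. The graph $H=G-x-y$ has exactly two end blocks, since each contains in its interior one of the two neighbors $r,r'$ of $x$. Of the paths counted from $r'$ to $y$, all but one leave $E$ at $s$ and run through $r$; the last one stays in $E$ until it steps from $y_1$ to $y$. The dashed line stands for the part of $H$ between the two end blocks, which may be a single vertex.}
\label{fig:blocks}
\end{figure}

\section{Hamiltonian subsets through one vertex}

Let $h(G;v)$ be the number of Hamiltonian subsets of $G$ containing $v$. An elementary bound comes from pairs of neighbors of $v$: if $G$ is bipartite, then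
\begin{equation}\label{eq:pairs}
h(G;v)\ge\binom{\deg v}{2}\qquad\text{whenever } G-v\text{ is connected.}
\end{equation}
Indeed, in a spanning tree of $G-v$ the paths between different pairs of neighbors of $v$ have different vertex sets, since such a set determines the ends of the path, and each is closed by $v$ to a cycle.

If $G$ has a $2$-cut, we shall multiply two bounds by means of Lemma~\ref{lem:cut}(c). The following inequality says that the product is large enough: for $a,b\ge3$,
\begin{equation}\label{eq:product}
\bigl(T(a,b)-1\bigr)(b-1)\ge c(a,b).
\end{equation}
To see this, write $T=T(a,b)$ and use $\binom{a+b-1}{a}=\frac{a+b-1}{a}T$. Then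
\[
T(b-1)-\binom{a+b-1}{a}=\frac Ta\bigl(a(b-2)-(b-1)\bigr)>0,
\]
because $a(b-2)-(b-1)\ge3(b-2)-(b-1)=2b-5>0$. Hence $(T-1)(b-1)>\binom{a+b-1}{a}-b+1>c(a,b)$.

\begin{lemma}\label{lem:vertex}
Let $a,b\ge2$, let $G$ be a $2$-connected bipartite graph in which all vertices are $(a,b)$-full, and let $v\in A$. Then $h(G;v)\ge c(a,b)$.
\end{lemma}

\begin{proof}
We use induction on $b$, for fixed $a$. If $a=2$, then $c(2,b)=\binom{b+1}{2}-b=\binom b2$ and \eqref{eq:pairs} suffices. If $b=2$, then $c(a,2)=a-1$. Let $y\ne z$ be neighbors of $v$. As $\deg z\ge a$, Lemma~\ref{lem:base}(i) gives $N(G;v,y)\ge a-1$, and each of these paths is closed to a cycle by the edge $vy$. Now let $a,b\ge3$ and $T=T(a,b)$; then $G$ has at least $4$ vertices.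

\emph{$G$ is $3$-connected.} Let $x_1\in N(v)$. As $G+vx_1=G$, the triple $(G;v,x_1)$ is $(a,b)$-admissible. Proposition~\ref{prop:path}(i) gives $T-1$ Hamiltonian subsets containing $v$ and $x_1$. The graph $G-x_1$ is $2$-connected and all its vertices are $(a,b-1)$-full. By induction it has at least $c(a,b-1)$ Hamiltonian subsets containing $v$. By \eqref{eq:crec} the sum is $c(a,b)$.

\emph{$G$ is not $3$-connected.} Take a $2$-cut $\{u,w\}$ and two components $D_1,D_2$ of $G-\{u,w\}$, with $v\in D_2$ if $v\notin\{u,w\}$. Let $G_i=G[D_i\cup\{u,w\}]$. By Lemma~\ref{lem:cut}(a), and since vertices of $D_i$ keep their degrees, both $(G_i;u,w)$ are $(a,b)$-admissible, so $N(G_i;u,w)\ge T-1$. If $v\in\{u,w\}$, all sets of Lemma~\ref{lem:cut}(c) contain $v$, and $h(G;v)\ge(T-1)^2\ge(T-1)(b-1)$ as $T\ge b$. If $v\in D_2$, then at least $\deg v-1\ge b-1$ members of $\mathcal P(G_2;u,w)$ contain $v$ by Lemma~\ref{lem:base}(i), and again $h(G;v)\ge(T-1)(b-1)$. Now use \eqref{eq:product}.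
\end{proof}

\section{Proof of the lower bounds}

\begin{proof}[Proof of Theorem \ref{thm:one}]
We use induction on $a+b$. A $2$-connected bipartite graph contains an even cycle, so both classes have at least two vertices. If $a=2$, there is a full vertex $v\in A$, and \eqref{eq:pairs} gives $h(G)\ge\binom b2=h(2,b)$. The case $b=2$ follows by renaming the classes.

Let $a,b\ge3$. By renaming the classes we may assume that the possibly non-full vertex $s$ is in $B$; if all vertices are full, let $s\in B$ be arbitrary. We want to delete a vertex $v\in A$ and use \eqref{eq:hrec}.

\emph{Claim: some $v\in A$ has $h(G;v)\ge c(a,b)$.} Suppose first that $G-s$ is $2$-connected. Let $v\in N(s)$. Proposition~\ref{prop:path}(i) for $(G;s,v)$, where the exceptional vertex $s$ is a terminal, gives $T(a,b)-1$ Hamiltonian subsets containing $s$ and $v$. All vertices of $G-s$ are $(a,b-1)$-full in $G-s$, so by Lemma~\ref{lem:vertex} at least $c(a,b-1)$ Hamiltonian subsets contain $v$ but not $s$. By \eqref{eq:crec} the sum is $c(a,b)$.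

Suppose now that $G-s$ is not $2$-connected. It is connected with at least $3$ vertices, so it has a cutvertex $w$, and $\{s,w\}$ is a $2$-cut of $G$. Let $D_1,D_2$ be two components of $G-\{s,w\}$ and $G_i=G[D_i\cup\{s,w\}]$. All vertices of $D_1$ and $D_2$ are full, so by Lemma~\ref{lem:cut}(a) both $(G_i;s,w)$ are $(a,b)$-admissible. There is some $v\in D_2\cap A$: a vertex of $D_2\cap B$ has at least $3$ neighbors, all in $A$, and at most one of them, namely $w$, lies outside $D_2$. By Proposition~\ref{prop:path}(i), $N(G_1;s,w)\ge T(a,b)-1$, and by Lemma~\ref{lem:base}(i) at least $\deg v-1\ge b-1$ members of $\mathcal P(G_2;s,w)$ contain $v$. So Lemma~\ref{lem:cut}(c) and \eqref{eq:product} give $h(G;v)\ge c(a,b)$. This proves the claim.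

\emph{Hamiltonian subsets avoiding $v$.} Let $v$ be as in the claim. The graph $G-v$ is connected, and all its vertices other than $s$ are $(a-1,b)$-full in it. We find a $2$-connected subgraph $G'$ of $G-v$ in which all vertices, except possibly one, are $(a-1,b)$-full. If $G-v$ is $2$-connected, take $G'=G-v$. Otherwise it has two end blocks with disjoint interiors; let $E$ be one whose interior does not contain $s$, and let $t$ be its cutvertex. The vertices of $E-t$ keep their degree in $E$, which is at least $\min(a-1,b)\ge2$. So $E$ has at least $3$ vertices, it is $2$-connected, and only $t$ may fail to be full; take $G'=E$. By induction $h(G')\ge h(a-1,b)$. Together with the claim and \eqref{eq:hrec},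
\[
h(G)\ge c(a,b)+h(a-1,b)=h(a,b).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main} and of the inequality in Theorem \ref{thm:asym}]
Let all vertices of the nonempty graph $G$ be $(a,b)$-full. Any component of $G$ has minimum degree at least $2$, hence at least $3$ vertices. Either it is $2$-connected, or it has an end block; the interior vertices of an end block keep their degree in it, so it is $2$-connected and all its vertices except possibly its cutvertex are full. In both cases Theorem~\ref{thm:one} gives $h(G)\ge h(a,b)$.

In a bipartite graph of minimum degree $d$ all vertices are $(d,d)$-full, so it has at least $h(d,d)=\binom{2d}{d}-d^2-1$ Hamiltonian subsets. By \eqref{eq:complete}, $K_{d,d}$ has exactly this many.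
\end{proof}

\section{The extremal graphs}

\begin{proof}[Proof of the equality statements in Theorem \ref{thm:asym}]
By \eqref{eq:complete}, $h(K_{a,b})=h(a,b)$, and an even cycle has $h=1=h(2,2)$. Conversely, let all vertices of $G$ be $(a,b)$-full and let $h(G)=h(a,b)$.

\emph{$G$ is $2$-connected.} Otherwise $G$ has two components or is connected with two end blocks. As in the proof above, $G$ then contains two $2$-connected subgraphs sharing at most one vertex, both satisfying the hypothesis of Theorem~\ref{thm:one}. Since Hamiltonian subsets have more than one vertex, $h(G)\ge2h(a,b)$. But $h(a,b)\ge1$ by \eqref{eq:complete}, so $h(G)>h(a,b)$, a contradiction.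

\emph{The case $a=b=2$.} If $G$ is not a cycle, then, being $2$-connected, it contains a cycle together with a path that meets the cycle exactly in its two different ends. Thus there are three internally disjoint paths $R_1,R_2,R_3$ between two vertices. At most one of them is a single edge, so the cycles $R_1\cup R_2$ and $R_1\cup R_3$ have different vertex sets: the sets of inner vertices of $R_2$ and $R_3$ are disjoint and not both empty. Hence $h(G)\ge2$, a contradiction. So $G$ is a cycle, and it is even since $G$ is bipartite.

\emph{The case $a=2$, $b\ge3$} (the case $b=2$, $a\ge3$ follows by renaming the classes). For each $v\in A$, by \eqref{eq:pairs},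
\[
h(G;v)\ge\binom{\deg v}{2}\ge\binom b2=h(G)\ge h(G;v).
\]
So every vertex of $A$ has degree exactly $b$, and every Hamiltonian subset contains all of $A$. Fix $v\in A$. Then $G-v$ is connected and contains no cycle, so it is a tree. Suppose that $A-v$ contains two different vertices $z,z'$. Both have degree $b\ge3$ in this tree. So at least two components of $(G-v)-z$ do not contain $z'$. Each of them contains a leaf of the tree $G-v$: exactly one vertex of the component is adjacent to $z$, and the component either is this single vertex or is a tree with at least two leaves, one of which is not adjacent to $z$. Leaves of $G-v$ are in $B$, since vertices of $A-v$ have degree at least $3$ in $G-v$. As they have degree at least $2$ in $G$, they are adjacent to $v$. The tree path between the two chosen leaves stays in the two components and $z$, and $v$ closes it to a cycle missing $z'\in A$. This is a contradiction. So $|A|\le2$, and $|A|=2$ by $2$-connectedness. Every vertex of $B$ has degree at least $2$, so it is adjacent to both vertices of $A$. Hence $|B|=\deg v=b$ and $G$ is $K_{2,b}$ with $|A|=2$.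

\emph{The case $a,b\ge3$}, by induction on $a+b$. Let $v\in A$. By Lemma~\ref{lem:vertex}, $h(G;v)\ge c(a,b)$. All vertices of $G-v$ are $(a-1,b)$-full, so $h(G-v)\ge h(a-1,b)$ by the inequality in Theorem~\ref{thm:asym}. As $h(G;v)+h(G-v)=h(G)=h(a,b)=c(a,b)+h(a-1,b)$, we have $h(G-v)=h(a-1,b)$. Here $a-1\ge2$ and $b\ge3$, so by induction or by the previous case $G-v$ is complete bipartite with $|A\setminus\{v\}|=a-1$ and $|B|=b$. Thus $|A|=a$, and since every vertex of $B$ has degree at least $a$, $G$ is complete bipartite.

The last assertion of Theorem~\ref{thm:asym} is the case $a=b=d\ge3$.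
\end{proof}

\begin{thebibliography}{9}
\bibitem{UCP} \emph{Unsolved Combinatorial Problems}, \url{https://www.brics.dk/LS/01/1/BRICS-LS-01-1.pdf}.
\end{thebibliography}

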